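# Locally connected connectifications of countable spaces

## 1. The rationals of the unit interval, and a point that stands alone

Let $X=\mathbb Q\cap[0,1]$. This space is badly disconnected. If $r\in(0,1)$ is irrational, then
$$A=\mathbb Q\cap[0,r),\qquad B=\mathbb Q\cap(r,1]$$
are disjoint, nonempty, open in $X$, and together they are all of $X$. But $X$ is dense in $[0,1]$, which is connected, and every point of $[0,1]$ has arbitrarily small connected neighborhoods, namely intervals. So we can repair $X$ by adding points, with $X$ remaining dense.

How do the added points do the repair? The point $r$ lies in the closure of $A$ and in the closure of $B$. The same happens for every splitting. Let $X=A\sqcup B$ be any partition into nonempty open sets. The closures of $A$ and $B$ in $[0,1]$ are closed and nonempty, and they cover $[0,1]$ because $X$ is dense. Since $[0,1]$ is connected, they share a point $z$. This $z$ is not in $X$: if $z\in A$, say, then some neighborhood of $z$ meets $X$ only in points of $A$, and so $z\notin\overline B$. Hence for each way of splitting $X$ there is a new point that sticks to both halves.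

Now change the space a little, to $X'=\{0\}\cup(\mathbb Q\cap[1,2])$. Suppose that $Y$ is a Hausdorff space containing $X'$ as a dense subspace. Take $O$ open in $Y$ with $O\cap X'=\{0\}$. Since $O$ is open and $X'$ is dense, $O\subset\overline{O\cap X'}=\overline{\{0\}}=\{0\}$. So $\{0\}$ is open in $Y$. It is also closed, and it is not all of $Y$, so $Y$ is disconnected. The isolated point $0$ of $X'$ cannot be repaired by any Hausdorff extension.

So isolated points are fatal, at least when there is a second point. Suppose that there are none and that the space is countable and as nice as $\mathbb Q$ in its separation properties, but perhaps not metrizable. Can one always add points to make it connected and locally connected, and how well separated can the points of the result be?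

## 2. Connectifications and three separation axioms

All spaces called $X$ are nonempty. Tychonoff includes $T_1$.

**Definition (connectification).** A connectification of a space $X$ is a connected space $Y$ that contains $X$ as a dense subspace.

For example, $[0,1]$ is a connectification of $\mathbb Q\cap[0,1]$, and the space $X'$ above has no Hausdorff connectification.

**Definition (crowded).** A space is crowded if it has no isolated points.

**Definition (Urysohn).** A space is Urysohn if any two distinct points have open neighborhoods with disjoint closures.

Every Tychonoff space is Urysohn: given $x\neq y$, take a continuous $f$ into $[0,1]$ with $f(x)=0$, $f(y)=1$. The closures of $f^{-1}[0,\frac13)$ and $f^{-1}(\frac23,1]$ lie in the disjoint closed sets $f^{-1}[0,\frac13]$ and $f^{-1}[\frac23,1]$. The argument uses only one such function for each pair of points, so it also shows that functionally Hausdorff spaces are Urysohn. Regular $T_1$ spaces are Urysohn too: take disjoint open $G\ni x$ and $H\ni y$, and then an open $G'\ni x$ with $\overline{G'}\subset G$. Since $G$ is open and misses $H$, it misses $\overline H$, so $\overline{G'}\cap\overline H=\emptyset$. Of course Urysohn implies Hausdorff. A Hausdorff space that is not Urysohn will appear in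 Section 5.

**Definition (local connectedness).** A space is locally connected at $x$ if every neighborhood of $x$ contains a connected, not necessarily open, neighborhood of $x$. It is locally connected if it has a base of connected open sets.

A space with a base of connected open sets is locally connected at each of its points. So failure at a single point, in the weak pointwise sense, already shows that the space is not locally connected.

The problem comes from the paper "Connectedness and local connectedness of topological groups and extensions" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9904/alastkac.pdf). It asks: if $X$ is a countable Tychonoff space without isolated points, does $X$ have a locally connected connectification that is Tychonoff? And what if "Tychonoff" is replaced by "Urysohn", or by "Hausdorff"? The answers, all in ZFC, are no, no and yes.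

**Theorem 1.** Every countable crowded Tychonoff space has a locally connected Hausdorff connectification.

**Theorem 2.** There is a countable crowded Tychonoff space $S$ such that, whenever $Y$ is a Urysohn space containing $S$ as a dense subspace, $Y$ is not locally connected at any point of $S$. Hence $S$ has no locally connected Urysohn connectification, and so no locally connected Tychonoff connectification.

By the implications just checked, the negative statement holds also for "regular $T_1$" and "functionally Hausdorff". In Theorem 2 the space $Y$ need not even be connected.

There is one class where everything works. Let $X$ be countable, crowded, Tychonoff and first countable. The union of countable local bases at its points is a countable base, so $X$ is metrizable by Urysohn's metrization theorem. By Sierpiński's theorem, a nonempty countable crowded metrizable space is homeomorphic to $\mathbb Q\cap[0,1]$. So $X$ is dense in a copy of $[0,1]$, which is compact, connected and locally connected. Any counterexample must therefore fail to be first countable.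

## 3. Clopen sets in countable spaces

Write $CO(X)$ for the Boolean algebra of clopen subsets of $X$, and $\mathfrak c=2^{\aleph_0}$. The clopen sets are what disconnect $X$, so we first see how many there are.

**Lemma 3.** A countable Tychonoff space $X$ has a base of clopen sets.

**Proof.** Let $x\in O$ with $O$ open. Take a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f=1$ off $O$. Since $f(X)$ is countable, there is $r\in(0,1)\setminus f(X)$. Then $f^{-1}[0,r)=f^{-1}[0,r]$ is open and closed, it contains $x$, and it lies in $O$. $\blacksquare$

**Lemma 4.** Let $X$ be a countable crowded Tychonoff space. Every nonempty clopen $U\subset X$ has a partition into infinitely many nonempty clopen sets $U_0,U_1,U_2,\dots$.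

**Proof.** First, $U$ is not compact. It is Hausdorff, countable, and crowded, since a point isolated in the open set $U$ would be isolated in $X$. If $U$ were compact, the Baire theorem would apply to it. Each set $U\setminus\{y\}$ with $y\in U$ is open, and it is dense in $U$ because $y$ is not isolated. There are countably many of them, and their intersection is empty although $U\ne\emptyset$, a contradiction.

Now take a cover of $U$ by open sets with no finite subcover. By Lemma 3, each $x\in U$ has a clopen neighborhood that lies in $U$ and in a member of the cover. As $U$ is countable, this gives clopen sets $W_0,W_1,\dots\subset U$ that cover $U$, each inside a member of the cover. Put $W_n'=W_n\setminus\bigcup_{i<n}W_i$. These sets are clopen and pairwise disjoint, and they cover $U$. If only finitely many were nonempty, finitely many $W_n$ would cover $U$, and so would finitely many members of the original cover, a contradiction. Discard the empty ones and renumber the rest as $U_0,U_1,\dots$. $\blacksquare$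

## 4. A new point with one ultrafilter takes sides

To build an extension of $X$ we must say, for each new point $p$, which clopen sets "surround" it. These should form a filter in $CO(X)$. The first thing to try is an ultrafilter.

**Definition (free ultrafilter).** An ultrafilter $u$ of the Boolean algebra $CO(X)$ is free if $\bigcap u=\emptyset$.

For $x\in X$ the ultrafilter $\{W\in CO(X):x\in W\}$ is not free. For a free one, let $X=\mathbb Q\cap[0,1]$, let $r\in(0,1)$ be irrational, take irrationals $0<c_1<c_2<\cdots$ converging to $r$, and cut $\mathbb Q\cap[0,r)$ into
$$U_0=\mathbb Q\cap[0,c_1),\quad U_1=\mathbb Q\cap(c_1,c_2),\quad U_2=\mathbb Q\cap(c_2,c_3),\ \dots$$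
Pick $x_n\in U_n$ and a nonprincipal ultrafilter $\mathcal D$ on $\omega$, and let $u$ consist of the clopen $W$ with $\{n:x_n\in W\}\in\mathcal D$. The proof of Lemma 5 below shows that $u$ is a free ultrafilter containing $\mathbb Q\cap[0,r)$. It describes a way of approaching $r$ from the left.

So let us add points $p_i$, each with one free ultrafilter $w_i$, and take as basic open sets the sets $U\cup\{p_i:U\in w_i\}$ for $U\in CO(X)$. This fails completely. For any clopen $U$ with $\emptyset\ne U\neq X$, each $w_i$ contains exactly one of $U$ and $X\setminus U$. So the basic open sets belonging to $U$ and to $X\setminus U$ are disjoint, nonempty, and cover the whole extension. The extension is disconnected, however many points we add. An ultrafilter decides between the two halves of every splitting, whereas Section 1 asks for points that stick to both halves.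

The irrational $r\in[0,1]$ behaves differently: every neighborhood of $r$ contains, on $X$, almost all terms of a sequence from the left and almost all terms of a sequence from the right. The clopen sets surrounding $r$ all belong to a free ultrafilter on the left and to one on the right. This suggests giving each new point $p$ two free ultrafilters $u$ and $v$, and letting the clopen sets surrounding $p$ be those in $u\cap v$.

Two things can go wrong with the Hausdorff property, and they tell us what to supply. If some $x\in X$ lies in $\bigcap u$, then every member of $u\cap v$ contains $x$, and $x$ cannot be separated from $p$. So the ultrafilters must be free. If two new points share an ultrafilter $w$, then any clopen sets surrounding them both lie in $w$, hence meet. So all the ultrafilters used must be different. We need one new point for every splitting of every small clopen set, so we need many free ultrafilters.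

**Lemma 5.** Let $X$ be a space in which every nonempty clopen set has a partition into infinitely many nonempty clopen sets $U_0,U_1,\dots$. Then every nonempty clopen $U$ belongs to at least $2^{\mathfrak c}$ free ultrafilters of $CO(X)$.

**Proof.** We use Pospíšil's theorem: there are $2^{\mathfrak c}$ nonprincipal ultrafilters on $\omega$. Here is the argument. Replace $\omega$ by the countable set $E$ of pairs $(F,\mathcal A)$ with $F\subset\omega$ finite and $\mathcal A$ a set of subsets of $F$. For $Z\subset\omega$ let $I_Z=\{(F,\mathcal A)\in E:F\cap Z\in\mathcal A\}$. Given distinct $Z_1,\dots,Z_k,Z_1',\dots,Z_l'\subset\omega$, every sufficiently large finite $F$ gives them distinct traces on $F$. With $\mathcal A=\{F\cap Z_i:i\le k\}$, the pair $(F,\mathcal A)$ lies in each $I_{Z_i}$ and in no $I_{Z_j'}$. There are infinitely many such $F$. Hence for each $\varphi:\mathcal P(\omega)\to\{0,1\}$ the sets $I_Z$ with $\varphi(Z)=1$, the sets $E\setminus I_Z$ with $\varphi(Z)=0$, and all cofinite sets together have the finite intersection property, and extend to a nonprincipal ultrafilter. Different $\varphi$ give different ultrafilters, and there are $2^{\mathfrak c}$ functions $\varphi$.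

Now take a partition $U_0,U_1,\dots$ of $U$ as in the hypothesis and $x_n\in U_n$. For a nonprincipal ultrafilter $\mathcal D$ on $\omega$ put
$$u_{\mathcal D}=\{W\in CO(X):\{n:x_n\in W\}\in\mathcal D\}.\tag{1}$$
The properties of $\mathcal D$ pass to $u_{\mathcal D}$: it is closed under finite intersections and larger clopen sets, it omits $\emptyset$, and for each $W$ it contains $W$ or $X\setminus W$. So it is an ultrafilter of $CO(X)$, and it contains $U$, since all $x_n$ are in $U$.

It is free. If $y\notin U$, then $y\notin\bigcap u_{\mathcal D}$ because $U\in u_{\mathcal D}$. If $y\in U$, then $y\in U_n$ for some $n$. The set $U_n$ contains only one of the points $x_m$, so $X\setminus U_n$ contains all but one of them. As $\mathcal D$ is nonprincipal, $X\setminus U_n\in u_{\mathcal D}$, and $y\notin X\setminus U_n$.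

Different $\mathcal D$ give different $u_{\mathcal D}$. Let $A\in\mathcal D\setminus\mathcal D'$. The set $G=\bigcup_{n\in A}U_n$ is open, and so is its complement $(X\setminus U)\cup\bigcup_{n\notin A}U_n$. So $G$ is clopen. Since $\{n:x_n\in G\}=A$, we have $G\in u_{\mathcal D}\setminus u_{\mathcal D'}$.

So $\mathcal D\mapsto u_{\mathcal D}$ is injective, and $U$ lies in at least $2^{\mathfrak c}$ free ultrafilters. $\blacksquare$

## 5. Points with two ultrafilters: the Hausdorff connectification

We prove Theorem 1. Let $X$ be countable, crowded and Tychonoff, and let $\kappa$ be the cardinal number of ordered pairs of disjoint nonempty clopen subsets of $X$. The proof uses only three facts about $X$, which we list because Section 8 will call on them again.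

1. $X$ is Hausdorff and has a base of clopen sets (Lemma 3).
2. Every nonempty clopen set has a partition into infinitely many nonempty clopen sets $U_0,U_1,\dots$ (Lemma 4).
3. $\kappa\le2^{\mathfrak c}$. Indeed $X$ is countable, so $|CO(X)|\le\mathfrak c$ and $\kappa\le\mathfrak c<2^{\mathfrak c}$.

**Step 1. Choose the ultrafilters.** The purpose is to give every pair of disjoint clopen sets its own two ultrafilters, with no ultrafilter used twice. List the pairs as $\{(A_\alpha,B_\alpha):\alpha<\kappa\}$. At stage $\alpha$, at most $2|\alpha|$ ultrafilters $u_\beta,v_\beta$ with $\beta<\alpha$ have been chosen, and this is fewer than $2^{\mathfrak c}$ since $|\alpha|<\kappa\le2^{\mathfrak c}$. By Lemma 5 we can choose free ultrafilters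
$$u_\alpha\ni A_\alpha,\qquad v_\alpha\ni B_\alpha$$
that differ from all earlier ones. Also $u_\alpha\neq v_\alpha$, since $A_\alpha\cap B_\alpha=\emptyset$ and no ultrafilter contains two disjoint sets. So all the ultrafilters $u_\alpha,v_\alpha$, $\alpha<\kappa$, are distinct.

**Step 2. Define $Y$.** The purpose is to make $p_\alpha$ stick to both $A_\alpha$ and $B_\alpha$. Let $Y=X\cup\{p_\alpha:\alpha<\kappa\}$ with distinct new points $p_\alpha$, and for $U\in CO(X)$ put
$$oU=U\cup\{p_\alpha:U\in u_\alpha\cap v_\alpha\}.\tag{2}$$
Then $oX=Y$ and $o\emptyset=\emptyset$. Since $u_\alpha$ and $v_\alpha$ are filters, both $U$ and $V$ lie in $u_\alpha\cap v_\alpha$ exactly when $U\cap V$ does, so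
$$oU\cap oV=o(U\cap V),\qquad oU\cap X=U.\tag{3}$$
Hence the sets $oU$ form a base of a topology on $Y$. It induces on $X$ the topology with base $CO(X)$, which is the original one by fact 1. If $oU\neq\emptyset$, then $U\ne\emptyset$ because $o\emptyset=\emptyset$, so $oU$ meets $X$. Thus $X$ is dense in $Y$.

The complement of $oU$ is not $o(X\setminus U)$ in general: a point $p_\alpha$ with $U\in u_\alpha$ and $X\setminus U\in v_\alpha$ is in neither. The points with a single ultrafilter in Section 4 could not do this.

**Step 3. $Y$ is Hausdorff.** We separate two given points by $oW$ and $o(X\setminus W)$ for a suitable clopen $W$. These are disjoint by (3), since $oW\cap o(X\setminus W)=o\emptyset=\emptyset$.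

Let $x\neq y$ be points of $X$. By fact 1 there is a clopen $W$ with $x\in W\not\ni y$. Then $x\in oW$ and $y\in o(X\setminus W)$.

Let $x\in X$, and consider $p_\alpha$. Since $u_\alpha$ and $v_\alpha$ are free, there are $W_1\in u_\alpha$ and $W_2\in v_\alpha$ that do not contain $x$. Put $W=W_1\cup W_2$. Then $W\in u_\alpha\cap v_\alpha$, so $p_\alpha\in oW$, and $x\in o(X\setminus W)$.

Let $p_\alpha\neq p_\beta$. We want $W$ in both ultrafilters of $p_\alpha$ and $X\setminus W$ in both ultrafilters of $p_\beta$. For $a\in\{u_\alpha,v_\alpha\}$ and $b\in\{u_\beta,v_\beta\}$ we have $a\neq b$, and distinct ultrafilters are not contained in each other. So choose $C_{ab}\in a\setminus b$, and let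
$$W=\bigcup_a\bigcap_b C_{ab}.$$
For each $a$, the set $\bigcap_bC_{ab}$ is in $a$, so $W\in a$. Hence $p_\alpha\in oW$. For each $b$, we have $W\subset\bigcup_aC_{ab}$. This is a union of two sets outside the ultrafilter $b$, so it is not in $b$, and neither is $W$. Thus $X\setminus W\in b$ for both $b$, and $p_\beta\in o(X\setminus W)$.

**Step 4. Every $oU$ with $U$ nonempty clopen is connected.** This is where the pairs do their work. Suppose that $oU=P\sqcup Q$ with $P,Q$ nonempty and open in $oU$, hence in $Y$. Put $U_1=P\cap X$ and $U_2=Q\cap X$. They are nonempty because $X$ is dense. They are open in $X$ and disjoint, and their union is the clopen set $U$. So $X\setminus U_1=(X\setminus U)\cup U_2$ is open, $U_1$ is clopen, and likewise $U_2$. So $(U_1,U_2)=(A_\alpha,B_\alpha)$ for some $\alpha$. As $U$ contains $A_\alpha\in u_\alpha$ and $B_\alpha\in v_\alpha$, we have $U\in u_\alpha\cap v_\alpha$, so $p_\alpha\in oU$. It must lie in $P$ or in $Q$.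

Say $p_\alpha\in P$. Take a basic $oW$ with $p_\alpha\in oW\subset P$. Then $W\in v_\alpha$ and $U_2=B_\alpha\in v_\alpha$, so $W\cap U_2\in v_\alpha$ and $W\cap U_2\neq\emptyset$. But $W=oW\cap X\subset P\cap X=U_1$, which is disjoint from $U_2$, a contradiction. If $p_\alpha\in Q$, take $oW$ with $p_\alpha\in oW\subset Q$. Then $W$ and $U_1=A_\alpha$ are both in $u_\alpha$, so they meet, but $W\subset Q\cap X=U_2$, a contradiction.

By Step 4 the space $Y=oX$ is connected, and the nonempty sets $oU$ form a base of connected open sets. With Steps 2 and 3, $Y$ is a locally connected Hausdorff connectification of $X$, and Theorem 1 is proved. $\blacksquare$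

This $Y$ is very far from Urysohn: any two nonempty open sets of $Y$ have intersecting closures. Indeed, such sets contain $oU$ and $oV$ with $U,V$ nonempty clopen. If $U\cap V\ne\emptyset$ there is nothing to show. Otherwise $(U,V)=(A_\alpha,B_\alpha)$ for some $\alpha$, and every basic $oW\ni p_\alpha$ has $W\in u_\alpha\cap v_\alpha$, so $W$ meets both $U$ and $V$. Hence $p_\alpha$ is in both closures. Since $Y$ has more than one point, it is not Urysohn. We now see that for some $X$ no cleverer choice would help.

## 6. A tree whose nodes are limits of their children

Let $S=\omega^{<\omega}$ be the set of finite sequences of natural numbers. Write $s\subseteq t$ if $t$ extends $s$, and write $s^{\frown}n$ for $s$ with $n$ appended. The sequences $s^{\frown}n$ are the children of $s$. Declare $U\subset S$ open if and only if for every $s\in U$ the set $\{n:s^{\frown}n\notin U\}$ is finite. Unions and finite intersections of such sets are of the same kind, and so are $\emptyset$ and $S$, so this is a topology.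

For example, the set of all sequences with every entry at least $5$ is an open neighborhood of the empty sequence: a member loses only the five children obtained by appending $0,\dots,4$. The set consisting of the empty sequence and all its children is not open, because no child of $\langle0\rangle$ belongs to it. Every node of an open set demands almost all of its own children.

**$S$ is countable, crowded and $T_1$.** No $\{s\}$ is open, since it contains no child of $s$. For each $t$ the set $S\setminus\{t\}$ is open, since each $s$ has at most one child equal to $t$.

**$S$ has a base of clopen sets.** Let $s\in O$ with $O$ open, and let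
$$U=\{t\supseteq s:\ r\in O\text{ whenever }s\subseteq r\subseteq t\}.$$
Then $s\in U\subset O$. The set $U$ is open: if $t\in U$, then $t\in O$, so $t^{\frown}n\in O$ for almost all $n$, and then $t^{\frown}n\in U$. The set $S\setminus U$ is open too. Let $t\notin U$. If $t\not\supseteq s$, then $t^{\frown}n\supseteq s$ only when $t^{\frown}n=s$, so at most one child of $t$ lies in $U$. If $t\supseteq s$, then some $r$ with $s\subseteq r\subseteq t$ is not in $O$. This $r$ lies below every child of $t$ as well, so no child of $t$ lies in $U$.

So $S$ is $T_1$ with a base of clopen sets. The characteristic functions of clopen sets are continuous, hence $S$ is Tychonoff.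

Two facts follow at once from the definition of the topology. Let $s\in S$ and $a_n=s^{\frown}n$. First,
$$a_n\to s,\tag{4}$$
because an open set containing $s$ contains almost all children of $s$. Second, if $V_n$ is an open neighborhood of $a_n$ for each $n$, then
$$\{s\}\cup\bigcup_nV_n\ \text{ is open in }S.\tag{5}$$
At $s$, all the children are present. At a point of $V_n$, almost all children are already in $V_n$.

Fact (5) says that the $V_n$ can be shrunk independently of each other and the union is still a neighborhood of $s$. In particular $S$ is not first countable, as it should be by the end of Section 2. To see this directly, let $G_0,G_1,\dots$ be open neighborhoods of $s$. Choose $n_0<n_1<\cdots$ with $a_{n_k}\in G_k$, and a child $b_k$ of $a_{n_k}$ with $b_k\in G_k$. Each node has at most one child among the $b_k$, so $S\setminus\{b_k:k\in\omega\}$ is open. It contains $s$ and contains none of the $G_k$.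

## 7. Separating the children of a node in a Urysohn extension

Let $Y$ be a Urysohn space in which $S$ is dense, let $s\in S$, and let $a_n$ be the children of $s$. Closures are taken in $Y$. We would like an open $O\ni s$ in which no connected set containing $s$ can reach any other point of $S$. By (5), for any open $V_n\ni a_n$ in $Y$ there is an open $O\ni s$ in $Y$ with $O\cap S\subset\{s\}\cup\bigcup_nV_n$. Fix $n$ and split this trace into two parts, $V_n$ and
$$R_n=\{s\}\cup\bigcup_{m\neq n}V_m.\tag{6}$$
Since $S$ is dense and $O$ is open, $O\subset\overline{O\cap S}\subset\overline{V_n}\cup\overline{R_n}$. If we knew that
$$\overline{V_n}\cap\overline{R_n}=\emptyset,\tag{7}$$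
then a connected set in $O$ containing $s$ would have to stay in $\overline{R_n}$, away from $V_n$. With (7) for all $n$ at once, it would contain no point of $S$ but $s$.

So the matter is to choose the $V_n$ so that (7) holds for all $n$. The first try is to separate the points pairwise: for all $n\neq m$, choose open $S_{n,m}\ni a_n$ and $S_{m,n}\ni a_m$ with $\overline{S_{n,m}}\cap\overline{S_{m,n}}=\emptyset$, and put $V_n=\bigcap_{m\ne n}S_{n,m}$. This breaks in two places. The intersection is infinite, so $V_n$ need not be open. And even if the sets $\overline{V_m}$ were pairwise disjoint, (7) would not follow, since the closure of the infinite union $R_n$ may contain points outside $\{s\}\cup\bigcup_{m\neq n}\overline{V_m}$.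

The remedy for both is to separate $a_n$ from $s$ rather than from each later $a_m$. Take open $A_n\ni a_n$ and $B_n\ni s$ with disjoint closures. Since $a_m\to s$, the one set $B_n$ contains almost all $a_m$. Suppose for a moment that $a_m\in B_n$ whenever $m>n$. Then $V_m=A_m\cap\bigcap_{n<m}B_n$ is a finite intersection. All later $V_m$ lie in $B_n$, whose closure misses $\overline{V_n}\subset\overline{A_n}$, so there is no infinite union to fear. Each $V_m$ answers only to the finitely many earlier indices. The general case adds, for each $n$, finitely many exceptional $m$, and these can be handled in pairs.

**Proposition 6.** Let $X$ be a space, let $s\in X$, and let $(a_n)_{n\in\omega}$ be distinct points of $X\setminus\{s\}$ with $a_n\to s$, such that for all open neighborhoods $V_n$ of $a_n$ in $X$ the set $\{s\}\cup\bigcup_nV_n$ is a neighborhood of $s$. Let $Y$ be a Urysohn space containing $X$ as a dense subspace. Then there is an open $O\ni s$ in $Y$ such that every connected $C$ with $s\in C\subset O$ satisfies $C\cap X=\{s\}$. In particular, $Y$ is not locally connected at $s$.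

**Proof.** All closures are in $Y$.

**Step 1. Choose the $V_m$.** The purpose is to impose on each $V_m$ only finitely many conditions. For each $n$ choose open sets $A_n\ni a_n$ and $B_n\ni s$ of $Y$ with $\overline{A_n}\cap\overline{B_n}=\emptyset$. Since $a_m\to s$, the set
$$J_n=\{m>n:a_m\notin B_n\}$$
is finite. For $n<m$ with $m\in J_n$ choose open sets $S_{n,m}\ni a_n$ and $S_{m,n}\ni a_m$ of $Y$ with $\overline{S_{n,m}}\cap\overline{S_{m,n}}=\emptyset$. Let $V_m$ be the intersection of the following open neighborhoods of $a_m$:

* the set $A_m$;
* for each $n<m$, the set $B_n$ if $a_m\in B_n$, and the set $S_{m,n}$ if $m\in J_n$;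
* for each $k\in J_m$, the set $S_{m,k}$.

For each $n<m$ exactly one of the two alternatives in the second item holds. There are finitely many $n<m$, and $J_m$ is finite, so $V_m$ is an open neighborhood of $a_m$ in $Y$.

**Step 2. $\overline{V_n}\cap\overline{V_m}=\emptyset$ for $n<m$.** This takes care of finitely many indices at a time. If $m\in J_n$, then $V_n\subset S_{n,m}$ by the third item for $V_n$, and $V_m\subset S_{m,n}$ by the second item for $V_m$. These two sets have disjoint closures. If $m\notin J_n$, then $a_m\in B_n$, so $V_m\subset B_n$, while $V_n\subset A_n$. These have disjoint closures too.

**Step 3. Property (7) holds for every $n$, with $R_n$ as in (6).** This step reduces the infinite union to a finite one. Let $F=\{m:m<n\}\cup J_n$, a finite set. If $m>n$ and $m\notin J_n$, then $V_m\subset B_n$, and also $s\in B_n$. So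
$$R_n\subset B_n\cup\bigcup_{m\in F}V_m,\qquad\text{hence}\qquad\overline{R_n}\subset\overline{B_n}\cup\bigcup_{m\in F}\overline{V_m},$$
because the union over $F$ is finite. The set $\overline{V_n}$ misses $\overline{B_n}$, because $V_n\subset A_n$. It misses each $\overline{V_m}$ with $m\in F$ by Step 2, as $n\notin F$. So $\overline{V_n}\cap\overline{R_n}=\emptyset$.

**Step 4. Find $O$ and trap the connected sets.** Apply the hypothesis on $X$ to the sets $V_n\cap X$: the set $X\cap(\{s\}\cup\bigcup_nV_n)$ is a neighborhood of $s$ in $X$. So there is an open $O\ni s$ in $Y$ with $O\cap X\subset\{s\}\cup\bigcup_nV_n$. Since $X$ is dense and $O$ is open, for every $n$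
$$O\subset\overline{O\cap X}\subset\overline{V_n}\cup\overline{R_n}.$$
Let $C$ be connected with $s\in C\subset O$, and fix $n$. The closed sets $\overline{V_n}$ and $\overline{R_n}$ cover $C$ and are disjoint by Step 3, and $s\in C\cap\overline{R_n}$. So $C\cap\overline{V_n}=\emptyset$. This holds for every $n$, and therefore
$$C\cap X\subset(O\cap X)\setminus\bigcup_nV_n\subset\{s\}.$$

**Step 5. $Y$ is not locally connected at $s$.** If a connected $C\subset O$ were a neighborhood of $s$, then $C\cap X$ would contain almost all $a_n$, since $a_n\to s$. But $C\cap X=\{s\}$ and $a_n\ne s$. So the neighborhood $O$ of $s$ contains no connected neighborhood of $s$. $\blacksquare$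

**Proof of Theorem 2.** The space $S$ of Section 6 is countable, crowded and Tychonoff. By (4) and (5), Proposition 6 applies to $X=S$ at every $s\in S$, with $a_n=s^{\frown}n$. So a Urysohn space $Y$ in which $S$ is dense is not locally connected at any point of $S$, and in particular it is not locally connected. A Tychonoff space is Urysohn, so the Tychonoff case follows. $\blacksquare$

Proposition 6 gives slightly more: each $s\in S$ has an open neighborhood $O$ in $Y$ whose component containing $s$ meets $S$ only in $s$. By Theorem 1, on the other hand, $S$ does have a locally connected Hausdorff connectification. In the extension of Section 5, Step 1 of the proof above cannot even start, since there no two nonempty open sets have disjoint closures.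

## 8. Compact open sets as the only obstruction

The second example in Section 1 used of the point $0$ only that $\{0\}$ is compact and open, and not all of the space. For a wider class of spaces, compact open sets are exactly what prevents a Hausdorff connectification.

**Theorem 7.** Let $X$ be a Lindelöf Hausdorff space with a base of clopen sets, with $|X|\ge2$ and $|CO(X)|\le2^{\mathfrak c}$ (for instance, $|X|\le\mathfrak c$). The following are equivalent:

1. $X$ has a locally connected Hausdorff connectification.
2. $X$ has a Hausdorff connectification.
3. $X$ has no nonempty compact open subset.

In particular, a countable Tychonoff space with at least two points has a locally connected Hausdorff connectification if and only if it has no isolated points.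

The condition $|X|\ge2$ is needed: a one-point space is its own locally connected Hausdorff connectification, and it is compact and open in itself.

**Proof.** If $|X|\le\mathfrak c$, then $|CO(X)|\le2^{\mathfrak c}$, since $CO(X)$ consists of subsets of $X$. The implication from 1 to 2 is trivial.

**From 2 to 3.** We repeat the argument for $X'$ with a compact open set in place of the point. Let $Y$ be a Hausdorff connectification of $X$, and suppose that $U$ is a nonempty compact open subset of $X$. If $U=X$, take two points of $X$ and a clopen set containing one and not the other. This set is a nonempty proper clopen subset of the compact space $X$, so it is again compact and open, and we let it replace $U$. So assume $U\ne X$. As $U$ is compact and $Y$ is Hausdorff, $U$ is closed in $Y$. Let $O$ be open in $Y$ with $O\cap X=U$. Then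
$$O\subset\overline{O\cap X}=\overline U=U,$$
so $U=O$ is open in $Y$. Thus $U$ is a nonempty proper clopen subset of $Y$, contradicting connectedness.

**From 3 to 1.** We check the three facts listed at the start of Section 5. Fact 1 is assumed. Fact 3 holds because $\kappa\le|CO(X)|^2\le2^{\mathfrak c}$. For fact 2, let $U$ be a nonempty clopen set. By 3, $U$ is not compact, so it has an open cover without a finite subcover. Each $x\in U$ has a clopen neighborhood contained in $U$ and in a member of this cover. As a closed subset of a Lindelöf space, $U$ is Lindelöf, so countably many of these neighborhoods, $W_0,W_1,\dots$, cover $U$. The sets $W_n'=W_n\setminus\bigcup_{i<n}W_i$ are clopen, disjoint and cover $U$. Infinitely many are nonempty, since otherwise finitely many $W_n$, and hence finitely many members of the cover, would cover $U$. The nonempty ones form the required partition. Lemma 5 needs only fact 2, and Steps 1 to 4 of Section 5 need only facts 1 to 3 and Lemma 5, so they produce a locally connected Hausdorff connectification of $X$.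

**The countable case.** Let $X$ be a countable Tychonoff space with at least two points. It is Lindelöf and Hausdorff, it has a base of clopen sets by Lemma 3, and $|X|\le\mathfrak c$. So the equivalence applies, and we must see that 3 says exactly that $X$ has no isolated points. If $x$ is isolated, then $\{x\}$ is a nonempty compact open set. Conversely, let $K$ be a nonempty compact open subset of $X$. If $K$ had no isolated point, the countably many sets $K\setminus\{y\}$, $y\in K$, would be dense and open in the compact Hausdorff space $K$ with empty intersection, against the Baire theorem. So $K$ has an isolated point, and this point is isolated in $X$ because $K$ is open. $\blacksquare$
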